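# Monotone Lindelöf operators on countable spaces and open colorings

## 1. Operators whose values come from one countable family

All spaces are Tychonoff. For a countable space this is the same as being regular and $T_1$, and a countable space is metrizable if and only if it is second countable.

**Definition (refinement).** For families of sets $\mathcal A,\mathcal B$, write $\mathcal A\prec\mathcal B$ ("$\mathcal A$ refines $\mathcal B$", "$\mathcal B$ is coarser than $\mathcal A$") if every element of $\mathcal A$ is a subset of some element of $\mathcal B$. We do not require $\bigcup\mathcal A=\bigcup\mathcal B$: for instance $\{\{0\}\}\prec\{\{0,1\},\{2\}\}$.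

**Definition (monotonically Lindelöf).** A space $X$ is *monotonically Lindelöf*, or mL, if there is a function $r$, called an mL operator, which assigns to every open cover $\mathcal U$ of $X$ a countable open cover $r(\mathcal U)\prec\mathcal U$ of $X$, in such a way that
$$\mathcal V\prec\mathcal U\quad\Longrightarrow\quad r(\mathcal V)\prec r(\mathcal U).$$

Without the last condition this is just the Lindelöf property, and every countable space has it. The monotonicity condition is a real restriction on $r$. Even on the discrete space $\{0,1\}$, choosing a subcover of each cover carelessly can violate it. Let $\mathcal U=\{\{0,1\},\{0\},\{1\}\}$ and $\mathcal V=\{\{0,1\}\}$, with $r(\mathcal U)=\{\{0\},\{1\}\}$ and $r(\mathcal V)=\mathcal V$. Then $\mathcal V\prec\mathcal U$, but $\{0,1\}$ lies in no member of $r(\mathcal U)$.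

Two examples can be done by hand. On a countable discrete space, the constant operator $r(\mathcal U)=\{\{z\}:z\in X\}$ works. On the convergent sequence $\omega\cup\{\omega\}$, put $T_k=\{n\in\omega:n\ge k\}\cup\{\omega\}$, let $k_{\mathcal U}$ be the least $k$ such that $T_k$ lies in a member of $\mathcal U$, and let $r(\mathcal U)=\{T_{k_{\mathcal U}}\}\cup\{\{n\}:n\in\omega\}$. If $\mathcal V\prec\mathcal U$, then $k_{\mathcal U}\le k_{\mathcal V}$, so $T_{k_{\mathcal V}}\subset T_{k_{\mathcal U}}$ and $r(\mathcal V)\prec r(\mathcal U)$.

In both examples, all the covers $r(\mathcal U)$ are taken from a single countable family of open sets. That situation is easy to understand completely.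

**Proposition 0.** A space $X$ is second countable if and only if it has an mL operator $r$ for which there is one countable family $\mathcal R$ of open sets with $r(\mathcal U)\subset\mathcal R$ for all open covers $\mathcal U$.

*Proof.* Let $\mathcal B$ be a countable base, and let $r(\mathcal U)$ be the set of all $B\in\mathcal B$ that lie in some member of $\mathcal U$. This is a countable open cover refining $\mathcal U$, and $r(\mathcal U)\subset\mathcal B$. If $\mathcal V\prec\mathcal U$, then even $r(\mathcal V)\subset r(\mathcal U)$.

Conversely, let $r$ and $\mathcal R$ be given, and let $x\in U$ with $U$ open. The family $\{U,X\setminus\{x\}\}$ is an open cover. Some $R\in r(\{U,X\setminus\{x\}\})$ contains $x$. It lies in $U$ or in $X\setminus\{x\}$, and the second is impossible, so $x\in R\subset U$ with $R\in\mathcal R$. Thus $\mathcal R$ is a countable base. $\square$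

In particular every second countable space is mL, so every countable metrizable space is mL. The talk is about the converse. What changes when $r(\mathcal U)$, though countable for each $\mathcal U$, is allowed to vary with $\mathcal U$? There may be uncountably many covers $\{U,X\setminus\{x\}\}$, and collecting the chosen sets $R$ over all of them may give an uncountable family. Note also that the second half of the proof did not use monotonicity at all, so monotonicity is the resource we have left.

Some countable spaces are not mL. Under CH, there are countable mL spaces that are not second countable. So ZFC alone cannot prove that countable mL spaces are metrizable, and the right question, raised in connection with the paper "On monotone Lindelöfness of countable spaces", is this: *is it consistent with ZFC that every countable mL space is metrizable?* We shall see that it is.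

## 2. A point without a countable base, and half of a contradiction

If every point of a countable space has a countable neighborhood base, the union of these bases is a countable base. So a countable space that is not metrizable has a point $x$ with no countable neighborhood base.

Such spaces exist. On $(\omega\times\omega)\cup\{\infty\}$, let the points of $\omega\times\omega$ be isolated, and let the sets $\{\infty\}\cup\{(n,m):m\ge f(n)\}$, $f\in\omega^\omega$, be a base at $\infty$. These sets are clopen, because their complements consist of isolated points. Each point $(n,m)$ is missed by one of them, so the space is $T_1$ with a base of clopen sets, hence Tychonoff. Given functions $c_0,c_1,\dots$, let $f(n)=1+\max_{i\le n}c_i(n)$. Since $f(i)>c_i(i)$, the neighborhood given by $c_i$ contains $(i,c_i(i))$, and the one given by $f$ does not. So no countable family of neighborhoods is a base at $\infty$.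

Now let $X$ be a countable space with an mL operator $r$, and let $x\in X$ have no countable neighborhood base. We look for a contradiction. Let $N$ be the set of open neighborhoods of $x$. For nonempty $A\subset N$, let
$$\mathcal U_A=A\cup\{X\setminus\{x\}\},$$
an open cover of $X$. For $U\in N$, choose $q(U)\in r(\mathcal U_{\{U\}})$ with $x\in q(U)$. As in Proposition 0, $q(U)\not\subset X\setminus\{x\}$, so
$$x\in q(U)\subset U.$$

**Step 1. What monotonicity gives.** The purpose is to turn the definition of mL into a statement about $q$ alone:
$$\text{if } A\subset N \text{ is uncountable, there are distinct } U,V\in A \text{ with } q(U)\subset V.\tag{1}$$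
For each $U\in A$ we have $\mathcal U_{\{U\}}\prec\mathcal U_A$, hence $r(\mathcal U_{\{U\}})\prec r(\mathcal U_A)$, and so $q(U)\subset s_U$ for some $s_U\in r(\mathcal U_A)$. The family $r(\mathcal U_A)$ is countable and $A$ is uncountable, so one set $s$ equals $s_U$ for uncountably many $U\in A$. This $s$ contains $x$ and lies in a member of $\mathcal U_A$. That member is not $X\setminus\{x\}$, so $s\subset V$ for some $V\in A$. Choose $U\in A$ with $U\ne V$ and $s_U=s$. Then $q(U)\subset s\subset V$.

**Step 2. What the failure of first countability gives.** The purpose is to build an uncountable family that threatens (1). Choose $U_\alpha\in N$ by recursion on $\alpha<\omega_1$ so that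
$$q(U_\beta)\not\subset U_\alpha\quad\text{for all }\beta<\alpha.\tag{2}$$
This is possible, because $\{q(U_\beta):\beta<\alpha\}$ is a countable family of neighborhoods of $x$ and so is not a base at $x$. The $U_\alpha$ are distinct: for $\beta<\alpha$, $q(U_\beta)\subset U_\beta$ but $q(U_\beta)\not\subset U_\alpha$.

To contradict (1) we need an uncountable $I\subset\omega_1$ such that $q(U_\alpha)\not\subset U_\beta$ for all *distinct* $\alpha,\beta\in I$, and (2) gives this for one order of the two indices. The obvious attempt is to arrange the other order in the same recursion. Here it stops. At stage $\alpha$ we would also need $q(U_\alpha)\not\subset U_\beta$ for $\beta<\alpha$. But $q(U_\alpha)$ is determined by the operator once $U_\alpha$ is chosen, and the two requirements pull in opposite directions. Shrinking $U_\alpha$ helps (2), but as soon as $U_\alpha\subset U_\beta$ we get $q(U_\alpha)\subset U_\beta$. No cleverer recursion can succeed in ZFC: in Section 7 we assume $\mathfrak b=\omega_1$ and produce a countable mL space with a point without a countable base. There (1) holds for every $q$ coming from an mL operator, so the set $I$ cannot exist.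

Nor can we thin out by an uncountable Ramsey theorem. Color a pair $\beta<\alpha$ according to whether $q(U_\alpha)\subset U_\beta$ or not. For general 2-colorings of pairs from $\omega_1$ there need not be an uncountable homogeneous set. Take distinct reals $t_\alpha$, and color $\beta<\alpha$ by whether $t_\beta<t_\alpha$. An uncountable homogeneous set would give an uncountable strictly monotone sequence of reals, indexed in order type $\omega_1$. The open intervals between consecutive terms would then be uncountably many, nonempty and disjoint, which is impossible. So something special about our coloring has to be used.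

## 3. Openness of the coloring, and the theorem for countable spaces

What is special is that $X$ is countable. The pairs $(U,q(U))$ are points of $P(X)\times P(X)$, which is a copy of the Cantor set when $X$ is infinite. "$q(U)\not\subset V$" says that some single point $e\in X$ lies in $q(U)$ and not in $V$. This depends on one coordinate of each set, so it is an *open* condition. For open colorings there is a dichotomy that is consistent with ZFC.

**Definition (open graphs).** A relation $G\subset2^\omega\times2^\omega$ is an *open graph on* $X\subset2^\omega$ if $G$ is open, symmetric, and $(x,x)\notin G$ for $x\in X$. A set $Z\subset X$ is a *clique* if $(x,y)\in G$ for all distinct $x,y\in Z$, and *independent* if $(x,y)\notin G$ for all $x,y\in Z$.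

For $G=\{(x,y):x\ne y\}$, every set is a clique, and the independent sets have at most one point. A more instructive example: identify $P(\mathbb Q)$ with $2^\omega$, and let $G$ consist of the pairs $(a,a')$ with $a\not\subset a'$ and $a'\not\subset a$. Cliques are antichains under inclusion, and independent sets are chains. An independent set may be uncountable: take $\{\{p\in\mathbb Q:p<t\}:t\in\mathbb R\}$.

**Definition ($\mathrm{OCA}_{\aleph_1}$).** If $X\subset2^\omega$, $|X|\le\aleph_1$, and $G$ is an open graph on $X$, then either $X$ has an uncountable clique, or $X$ is a union of countably many independent sets.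

This is the restriction to sets of size at most $\aleph_1$ of Todorčević's Open Coloring Axiom OCA (*Partition Problems in Topology*, Contemp. Math. 84, AMS 1989). In particular it follows from OCA and from PFA. Here are the results to be proved.

**Theorem 1.** $\mathrm{OCA}_{\aleph_1}$ implies that every countable mL space is metrizable.

**Theorem 2** (Todorčević's method). $\mathrm{OCA}_{\aleph_1}$ is consistent relative to ZFC. Hence so is "every countable mL space is metrizable".

**Theorem 3.** ($\mathrm{OCA}_{\aleph_1}$) A space with a countable network is mL if and only if it is second countable.

**Theorem 4.** ($\mathrm{OCA}_{\aleph_1}$) Every separable mL space is first countable.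

**Theorem 5.** (ZFC) If $\mathfrak b=\omega_1$, there is a countable non-metrizable mL space. So the statement "every countable mL space is metrizable" implies $\mathfrak b>\omega_1$.

To find the combinatorial lemma, try first the case $q(U)=U$ of (2): sets $a_\alpha\subset E$, $E$ countable, with $a_\beta\not\subset a_\alpha$ for $\beta<\alpha$. If the dichotomy does not give an uncountable clique for "incomparable under $\subset$", it gives an uncountable chain $\{a_\alpha:\alpha\in I\}$, which must be strictly decreasing along $I$. Between each index $\alpha\in I$ and its successor in $I$, some point of $E$ is lost, and different indices lose different points. So $E$ is uncountable, a contradiction. With $q(U)\ne U$, the sets need not decrease any more, but the same count still works.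

**Lemma A** ($\mathrm{OCA}_{\aleph_1}$). Let $E$ be countable and let $b_\alpha\subset a_\alpha\subset E$ $(\alpha<\omega_1)$ satisfy $b_\beta\not\subset a_\alpha$ whenever $\beta<\alpha$. Then there is an uncountable $I\subset\omega_1$ with $b_\alpha\not\subset a_\beta$ for all distinct $\alpha,\beta\in I$.

*Proof.*

**Step 1. The graph.** We put the problem in the form to which $\mathrm{OCA}_{\aleph_1}$ applies. If $\beta<\alpha$, then $b_\beta\subset a_\beta$ and $b_\beta\not\subset a_\alpha$, so $a_\alpha\ne a_\beta$. Thus the $a_\alpha$ are distinct, and $E$ is infinite. Identify $P(E)^2$ with $2^\omega$, and let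
$$G=\{((a,b),(a',b')):\ b\not\subset a'\ \text{and}\ b'\not\subset a\}.$$
This relation is clearly symmetric. It is open, since if $e\in b\setminus a'$ and $e'\in b'\setminus a$, then the same $e,e'$ work for all pairs of points that agree with the given ones at the coordinates $e$ and $e'$. On the set $\{(a_\alpha,b_\alpha):\alpha<\omega_1\}$ it is irreflexive, because $b_\alpha\subset a_\alpha$. Since the $a_\alpha$ are distinct, an uncountable clique is exactly an uncountable $I$ as required.

**Step 2. The other alternative is impossible.** Suppose there is no uncountable clique. By $\mathrm{OCA}_{\aleph_1}$ the set is a union of countably many independent sets, and one of them is uncountable. So there is an uncountable $I\subset\omega_1$ such that for all $\alpha,\beta\in I$, $b_\alpha\subset a_\beta$ or $b_\beta\subset a_\alpha$. If $\beta<\alpha$ are in $I$, then $b_\beta\not\subset a_\alpha$ by hypothesis, hence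
$$b_\alpha\subset a_\beta\qquad(\beta<\alpha\text{ in }I).\tag{3}$$
For $\beta\in I$, let $\beta^+$ be the next element of $I$. By hypothesis we may choose $e_\beta\in b_\beta\setminus a_{\beta^+}$. Let $\beta<\beta'$ be in $I$. Then $\beta^+\le\beta'$. If $\beta^+<\beta'$, then $b_{\beta'}\subset a_{\beta^+}$ by (3). If $\beta^+=\beta'$, then $b_{\beta'}\subset a_{\beta'}=a_{\beta^+}$. In both cases $e_{\beta'}\in b_{\beta'}\subset a_{\beta^+}$, while $e_\beta\notin a_{\beta^+}$. So $e_\beta\ne e_{\beta'}$. Thus $\beta\mapsto e_\beta$ is an injection from the uncountable set $I$ into the countable set $E$, a contradiction. $\square$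

**Proof of Theorem 1.** Let $X$ be a countable mL space with operator $r$, and suppose that $X$ is not metrizable. Then some $x\in X$ has no countable neighborhood base, and Section 2 gives $q$ with property (1) and sets $U_\alpha$ with property (2). Apply Lemma A with $E=X$, $a_\alpha=U_\alpha$, $b_\alpha=q(U_\alpha)$. Its hypotheses are $q(U_\alpha)\subset U_\alpha$ and (2). We get an uncountable $I$ with $q(U_\alpha)\not\subset U_\beta$ for all distinct $\alpha,\beta\in I$. Since the $U_\alpha$ are distinct, $A=\{U_\alpha:\alpha\in I\}$ is uncountable, and it contradicts (1). $\square$

## 4. Spaces with a countable network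

**Definition (network).** A family $\mathcal N$ of subsets of $X$ is a *network* if whenever $x\in U$ with $U$ open, there is $M\in\mathcal N$ with $x\in M\subset U$. A network whose members are open is a base. In a countable space, the singletons form a countable network. The space with the point $\infty$ in Section 2 thus has a countable network but no countable base.

Theorem 3 therefore contains Theorem 1, but two things in its proof are different. The space may be uncountable, so first countability at every point would not be enough. We must also let the point vary. If we use covers $\{U_\alpha,X\setminus\{x_\alpha\}\}$ with varying $x_\alpha$, then a cover coarser than all of them may have members containing $X\setminus\{x_\alpha\}$ for various $\alpha$, and a set containing one $x_\alpha$ may lie in $X\setminus\{x_\beta\}$ for another $\beta$. The pigeonhole in (1) then fails. The remedy is to replace $\{x\}$ by a member $F$ of the countable network, and to fix $F$ by a counting argument.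

**Proof of Theorem 3.** Second countable spaces are mL by Proposition 0. Conversely, let $X$ be mL with operator $r$ and have a countable network.

**Step 1. Closed network and the sets $q_F(x,U)$.** We need closed sets, so that complements can be used in open covers. If $x\in U$ with $U$ open, choose an open $W$ with $x\in W\subset\overline W\subset U$. A network member $M$ with $x\in M\subset W$ has $x\in\overline M\subset U$. So the closures of the members of a network form a network, and we may fix a countable network $\mathcal N$ of closed sets. For $F\in\mathcal N$, $U$ open and $x\in F\subset U$, the family $\{U,X\setminus F\}$ is an open cover. Choose $q_F(x,U)\in r(\{U,X\setminus F\})$ containing $x$. It is not contained in $X\setminus F$, so $q_F(x,U)\subset U$.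

**Step 2. Fixing two members of the network.** This step localizes the failure of second countability to one pair $F,M\in\mathcal N$. Let
$$P_{F,M}=\{(x,U):\ U\text{ open},\ x\in F\subset U,\ x\in M\subset q_F(x,U)\}.$$
Every pair $(x,U)$ with $x\in U$ open lies in some $P_{F,M}$: first choose $F\in\mathcal N$ with $x\in F\subset U$, then $M\in\mathcal N$ with $x\in M\subset q_F(x,U)$. Suppose $X$ is not second countable. Then for some $F,M\in\mathcal N$ there is no countable family $\mathcal B$ of open sets such that for every $(x,U)\in P_{F,M}$ some $B\in\mathcal B$ has $x\in B\subset U$. Otherwise the union of such families over the countably many pairs $F,M$ would be a countable base. Fix such $F,M$.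

**Step 3. The recursion.** We produce the analog of (2). Recursively choose $(x_\alpha,U_\alpha)\in P_{F,M}$ for $\alpha<\omega_1$, writing $q_\alpha=q_F(x_\alpha,U_\alpha)$, such that for no $\beta<\alpha$ do we have $x_\alpha\in q_\beta\subset U_\alpha$. This is possible by Step 2, applied to the countable family $\{q_\beta:\beta<\alpha\}$. Now $x_\alpha\in M\subset q_\beta$ for all $\beta<\alpha$, so the condition says precisely that
$$q_\beta\not\subset U_\alpha\quad\text{for all }\beta<\alpha.$$
The role of $M$ was to remove the point $x_\alpha$ from the condition.

**Step 4. Coding open sets by subsets of a countable set.** This makes Lemma A applicable. For open $U$, let $\varphi(U)=\{K\in\mathcal N:K\subset U\}$. Since $\mathcal N$ is a network, $U=\bigcup\varphi(U)$, and therefore $U\subset V$ if and only if $\varphi(U)\subset\varphi(V)$. Put $E=\mathcal N$, $a_\alpha=\varphi(U_\alpha)$, $b_\alpha=\varphi(q_\alpha)$. Then $b_\alpha\subset a_\alpha$ because $q_\alpha\subset U_\alpha$, and $b_\beta\not\subset a_\alpha$ for $\beta<\alpha$ by Step 3. Lemma A gives an uncountable $I$ with $q_\alpha\not\subset U_\beta$ for all distinct $\alpha,\beta\in I$.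

**Step 5. Contradiction from monotonicity.** We repeat the pigeonhole of (1) with $F$ in place of $\{x\}$. Let $\mathcal U=\{U_\alpha:\alpha\in I\}\cup\{X\setminus F\}$, which is an open cover since $F\subset U_\alpha$. For $\alpha\in I$ we have $\{U_\alpha,X\setminus F\}\prec\mathcal U$, so $q_\alpha\subset s_\alpha$ for some $s_\alpha\in r(\mathcal U)$. As $r(\mathcal U)$ is countable, some $s$ equals $s_\alpha$ for uncountably many $\alpha\in I$. For such $\alpha$, $x_\alpha\in q_\alpha\subset s$ and $x_\alpha\in F$, so $s\not\subset X\setminus F$. Hence $s\subset U_\beta$ for some $\beta\in I$. Choose $\alpha\in I$ with $\alpha\ne\beta$ and $s_\alpha=s$. Then $q_\alpha\subset s\subset U_\beta$, a contradiction. $\square$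

## 5. Separable spaces and regular open neighborhoods

In a separable space with countable dense set $D$, one would like to code an open set $U$ by its trace $U\cap D$. For arbitrary open sets the trace does not decide inclusion: in $\mathbb R$ with $D=\mathbb Q$, the sets $U=\mathbb R$ and $V=\mathbb R\setminus\{\sqrt2\}$ have the same trace, but $U\not\subset V$. For regular open sets, that is, open sets $V$ with $V=\operatorname{int}\overline V$, it does.

**Proof of Theorem 4.** Let $D$ be countable and dense in the mL space $X$ with operator $r$, and suppose $x\in X$ has no countable neighborhood base.

**Step 1. The neighborhoods and $q$.** We set up Section 2 inside the regular open sets. Let $N$ be the set of regular open neighborhoods of $x$. It is a base at $x$: if $x\in W$ with $W$ open, choose an open $V$ with $x\in V\subset\overline V\subset W$. Then $\operatorname{int}\overline V$ is regular open and $x\in\operatorname{int}\overline V\subset W$. For $U\in N$, let $t(U)\in r(\{U,X\setminus\{x\}\})$ contain $x$, and choose $q(U)\in N$ with $q(U)\subset t(U)$. As before $t(U)\subset U$, so $q(U)\subset U$.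

**Step 2. Properties (1) and (2).** We check that both survive. Let $A\subset N$ be uncountable, and $\mathcal U_A=A\cup\{X\setminus\{x\}\}$. For $U\in A$, monotonicity gives $s_U\in r(\mathcal U_A)$ with $q(U)\subset t(U)\subset s_U$. Some $s$ equals $s_U$ for uncountably many $U\in A$. It contains $x$, so $s\subset V$ for some $V\in A$. Taking $U\in A$ with $U\ne V$ and $s_U=s$, we get $q(U)\subset V$. This is (1). For (2), at stage $\alpha<\omega_1$ the countable family $\{q(U_\beta):\beta<\alpha\}$ is not a base at $x$, so some open $W\ni x$ contains none of its members. Choose $U_\alpha\in N$ with $U_\alpha\subset W$. Then $q(U_\beta)\not\subset U_\alpha$ for $\beta<\alpha$, and the $U_\alpha$ are distinct because $q(U_\beta)\subset U_\beta$.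

**Step 3. Traces decide inclusion.** This is what makes the countable set $D$ sufficient. Let $U,V$ be regular open, and suppose $U\cap D\subset V\cap D$. Since $D$ is dense and $U$ is open, $U\subset\overline{U\cap D}$, so $U\subset\operatorname{int}\overline{U\cap D}\subset\operatorname{int}\overline V=V$. The reverse implication is trivial, so $U\subset V$ if and only if $U\cap D\subset V\cap D$.

**Step 4. Contradiction.** We apply Lemma A with $E=D$, $a_\alpha=U_\alpha\cap D$, $b_\alpha=q(U_\alpha)\cap D$. By Step 3 and (2), $b_\beta\not\subset a_\alpha$ for $\beta<\alpha$, and clearly $b_\alpha\subset a_\alpha$. We obtain an uncountable $I$ such that, for distinct $\alpha,\beta\in I$, $b_\alpha\not\subset a_\beta$ and hence $q(U_\alpha)\not\subset U_\beta$. The uncountable family $A=\{U_\alpha:\alpha\in I\}$ contradicts (1). $\square$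

## 6. Forcing $\mathrm{OCA}_{\aleph_1}$

We use the following textbook facts. A poset is ccc if all its antichains are countable. A ccc poset preserves $\omega_1$, and finite support iterations of ccc posets are ccc. By the $\Delta$-system lemma, every uncountable family of finite sets has an uncountable subfamily in which any two distinct members have the same intersection $R$, called the root.

Given an open graph on $X$ with no countable decomposition into independent sets, the natural poset for adding an uncountable clique is the set of finite cliques in $X$, ordered by reverse inclusion. It need not be ccc. Let $X=2^\omega$ and $G=\{(x,y):x\ne y,\ x(0)=y(0)=1\}$. The points with $x(0)=1$ form an uncountable clique, so $X$ is not a countable union of independent sets. But the singletons $\{x\}$ with $x(0)=0$ are pairwise incompatible. So we first pass to a subset $Y\subset X$ chosen to avoid independent sets, not just in $X$ but in all sections of closed subsets of the powers $X^n$. The sections are needed because conditions are finite sets, not points.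

**Lemma B** (CH). Let $X\subset2^\omega$ and let $G$ be an open graph on $X$ such that $X$ is not a countable union of independent sets. Then there is a ccc poset of size $\le\aleph_1$ forcing an uncountable clique in $X$.

*Proof.*

**Step 1. The choice of $Y$.** We diagonalize against all independent sets that could matter later. Each $X^n$ is second countable, so it has at most $2^{\aleph_0}$ closed subsets. By CH, list all closed subsets of all the spaces $X^n$ $(1\le n<\omega)$ as $\{F_\xi:\xi<\omega_1\}$. For $F\subset X^n$ and $\bar y\in X^{n-1}$, let $F_{\bar y}=\{z\in X:(\bar y,z)\in F\}$. For $n=1$, $\bar y$ is the empty tuple and $F_{\bar y}=F$. Recursively choose $y_\alpha\in X$ $(\alpha<\omega_1)$ outside all of the following sets: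

* the singletons $\{y_\beta\}$, $\beta<\alpha$;
* those sets $(F_\xi)_{\bar y}$ that are independent, where $\xi<\alpha$ and $\bar y$ is a finite (possibly empty) tuple from $\{y_\beta:\beta<\alpha\}$ of the appropriate length.

These are countably many independent sets, and they do not cover $X$, so the choice is possible. Let $Y=\{y_\alpha:\alpha<\omega_1\}$. The $y_\alpha$ are distinct. A tuple from $Y$ is called increasing if its indices increase.

**Step 2. There are no bad families.** This is the heart of the chain condition. Call $\mathcal F\subset Y^n$, $n\ge1$, *bad* if it is uncountable, consists of increasing tuples, its members are pairwise disjoint (as sets), and for all distinct $p,p'\in\mathcal F$ there is $i$ with $(p(i),p'(i))\notin G$. We claim that no bad family exists. For $n=1$, this says that $Y$ has no uncountable independent subset.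

Otherwise take a bad $\mathcal F\subset Y^n$ with $n$ minimal, and let $F=F_\xi$ be its closure in $X^n$. Since $G$ is open, the set
$$\{(p,p')\in X^n\times X^n:\ \exists i\ (p(i),p'(i))\notin G\}$$
is closed in $X^n\times X^n$. It contains $\mathcal F\times\mathcal F$: for $p\ne p'$ by badness, and for $p=p'$ because $(x,x)\notin G$ for $x\in X$. So it contains the closure $F\times F$:
$$\text{for all }p,p'\in F\text{ there is }i\text{ with }(p(i),p'(i))\notin G.\tag{4}$$

*The case $n=1$.* By (4), $F=F_\xi$ is independent. By the choice of the points, with $\bar y$ empty, $y_\alpha\notin F$ for all $\alpha>\xi$. So $\mathcal F\subset F\cap Y$ is countable, a contradiction.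

*The case $n\ge2$.* For $p\in\mathcal F$, write $p=(\bar p,y_\alpha)$. The members of $\mathcal F$ are disjoint, so different $p$ have different last entries, and $\xi<\alpha$ for all but countably many $p$. For such $p$, the entries of $\bar p$ have indices below $\alpha$, because $p$ is increasing, and $y_\alpha\in F_{\bar p}=(F_\xi)_{\bar p}$. If $F_{\bar p}$ were independent, $y_\alpha$ would have been chosen outside it. So $F_{\bar p}$ is not independent: there are $z_p,w_p\in F_{\bar p}$ with $(z_p,w_p)\in G$. As $G$ is open, there are basic open sets $W,W'$ with $z_p\in W$, $w_p\in W'$, $W\times W'\subset G$. There are only countably many pairs of basic open sets, so we can fix $W,W'$ that work for all $p$ in an uncountable $\mathcal F'\subset\mathcal F$.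

The family $\{\bar p:p\in\mathcal F'\}\subset Y^{n-1}$ consists of increasing, pairwise disjoint, nonempty tuples, and it is uncountable, since $p\mapsto\bar p$ is injective by disjointness. By minimality of $n$ it is not bad. So there are distinct $p,p'\in\mathcal F'$ with $(p(i),p'(i))\in G$ for all $i<n$ (coordinates numbered $1,\dots,n$). Now consider $(\bar p,z_p)$ and $(\bar p',w_{p'})$. Both are in $F$. In the first $n-1$ coordinates they are $G$-related, and in the last coordinate $(z_p,w_{p'})\in W\times W'\subset G$. This contradicts (4) and proves the claim.

**Step 3. The finite cliques of $Y$ are ccc.** Let $H$ be the set of finite cliques contained in $Y$, ordered by reverse inclusion. It has size $\le\aleph_1$. We show that an uncountable antichain in $H$ would give a bad family. Thin such an antichain to an uncountable $\Delta$-system with root $R$ such that all sets $p\setminus R$ have the same size $n$. Since the $p$ are distinct, $n\ge1$. Enumerate $p\setminus R$ increasingly as $(p(1),\dots,p(n))$. For $i\ne j$ we have $(p(i),p(j))\in G$, since $p$ is a clique. As $G$ is open, we can choose basic open sets $U_i\ni p(i)$ with $U_i\times U_j\subset G$ whenever $i\ne j$. There are countably many possibilities for $(U_1,\dots,U_n)$,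 so after thinning again we may assume that the $U_i$ are the same for all $p$.

Let $p,p'$ be distinct members of the thinned antichain. They are incompatible, so $p\cup p'$ is not a clique (otherwise it would be a common extension). So there are distinct $u,v\in p\cup p'$ with $(u,v)\notin G$. Since $p$ and $p'$ are cliques, $u$ and $v$ do not both lie in $p$, nor both in $p'$. So, by symmetry of $G$, we may take $u\in p\setminus R$ and $v\in p'\setminus R$, that is, $u=p(i)$ and $v=p'(j)$ for some $i,j$. If $i\ne j$, then $(p(i),p'(j))\in U_i\times U_j\subset G$, which is false. So $i=j$ and $(p(i),p'(i))\notin G$. The tuples $(p(1),\dots,p(n))$ are increasing and pairwise disjoint, and there are uncountably many of them, so they form a bad family. This contradicts Step 2.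

**Step 4. The clique is uncountable below some condition.** It remains to see that the generic clique is large. Let $\dot\Gamma$ be the name of the generic filter for $H$. We claim that some $h\in H$ forces $\{\alpha<\omega_1:\{y_\alpha\}\in\dot\Gamma\}$ to be uncountable. Otherwise it is forced to be countable, hence bounded in $\omega_1$, since $H$ preserves $\omega_1$. Take a name for a bound and a maximal antichain of conditions deciding it. The antichain is countable, so there are countably many possible values. If $\beta<\omega_1$ is their supremum, then all elements of the set are forced to be $\le\beta$. But the condition $\{y_{\beta+1}\}$ forces $\beta+1$ into the set, a contradiction.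

Let $h$ be such a condition. The poset $\{h'\in H:h'\le h\}$ is ccc and of size $\le\aleph_1$. The union of its generic filter is a clique, since any two of its points lie together in one condition of the filter. It is uncountable, since it contains all $y_\alpha$ with $\{y_\alpha\}\in\dot\Gamma$. $\square$

**Proof of Theorem 2.** We iterate Lemma B. A code is a set $c\subset\omega$. With a fixed enumeration of the basic boxes $[s]\times[t]$ of $2^\omega\times2^\omega$, it codes the open set $G_c$ that is the union of the boxes with numbers in $c$. Whether $(x,y)\in G_c$ depends only on $x,y,c$, not on the model in which we ask.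

**Step 1. The shape of the iteration.** The purpose is to keep the iterands small, so that CH survives at intermediate stages. Start with $V\models2^\omega=\omega_1,\ 2^{\omega_1}=\omega_2$, for example $V=L$. We build a finite support iteration $\langle P_\alpha,\dot Q_\alpha:\alpha<\omega_2\rangle$, where each $\dot Q_\alpha$ is forced to be ccc of size $\le\aleph_1$. We may take each $\dot Q_\alpha$ to be a name for a preorder with underlying set $\omega_1$ and largest element $0$. Indeed, given a poset $Q$ with $1\le|Q|\le\aleph_1$ and a largest element, take a surjection $e:\omega_1\to Q$ sending $0$ to the largest element, and put $\xi\le\eta$ if $e(\xi)\le e(\eta)$. This has the same forcing properties as $Q$. All posets below will have largest elements. $P_{\omega_2}$, the limit, and all $P_\alpha$ are ccc, so $\omega_1$ is the same in all models.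

**Step 2. Small dense sets and CH.** We check that Lemma B may be applied at each stage $\alpha<\omega_2$. Let $D_\alpha$ be the set of $p\in P_\alpha$ such that, for every $\gamma$ in the finite support of $p$, $p(\gamma)$ is the canonical name of some ordinal below $\omega_1$. Then $D_\alpha$ is dense in $P_\alpha$, by induction on $\alpha$. At limits, a condition has bounded support, so it belongs to an earlier stage. At a successor $\alpha=\gamma+1$, given $p\in P_\alpha$, some extension of $p\restriction\gamma$ decides the value $\zeta<\omega_1$ of $p(\gamma)$. By the induction hypothesis we can extend further to $d\in D_\gamma$, and $d$ together with the canonical name of $\zeta$ at $\gamma$ is an element of $D_\alpha$ below $p$. For $\alpha<\omega_2$ we have $|D_\alpha|\le\aleph_1$, since its elements are given by finite partial functions from $\alpha$ to $\omega_1$.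

Since $D_\alpha$ is ccc of size $\le\aleph_1$, it has at most $\aleph_1^{\aleph_0}=\aleph_1$ antichains. Nice names for subsets of $\omega$ are $\omega$-sequences of antichains, so there are at most $\aleph_1^{\aleph_0}=\aleph_1$ of them. Nice names for subsets of $\omega_1$ number at most $\aleph_1^{\aleph_1}=\aleph_2$. Hence, if $\Gamma$ is generic for $P_{\omega_2}$ and $\Gamma_\alpha$ is its restriction to $P_\alpha$, then $V[\Gamma_\alpha]\models2^\omega=\omega_1,\ 2^{\omega_1}=\omega_2$ for all $\alpha<\omega_2$.

**Step 3. Bookkeeping.** We arrange that every instance of $\mathrm{OCA}_{\aleph_1}$ is treated. A pair $(X,c)$ with $\emptyset\ne X\subset2^\omega$, $|X|\le\aleph_1$, $c\subset\omega$ is coded by a subset of $\omega_1\times\omega$ (listing $X$ with repetitions as $\langle x_\xi:\xi<\omega_1\rangle$) and the set $c$. So for each $\beta<\omega_2$ the pairs in $V[\Gamma_\beta]$ are given by at most $\omega_2$ nice names, and we can list these names as $\langle\sigma_{\beta,\zeta}:\zeta<\omega_2\rangle$ once $P_\beta$ is defined. Fix a bijection $\pi:\omega_2\to\omega_2\times\omega_2$ such that $\pi(\alpha)=(\beta,\zeta)$ implies $\beta\le\alpha$. At stage $\alpha$ with $\pi(\alpha)=(\beta,\zeta)$, look in $V[\Gamma_\alpha]$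 at the pair $(X,c)$ named by $\sigma_{\beta,\zeta}$. If $G_c$ is an open graph on $X$ and $X$ is not a countable union of independent sets in $V[\Gamma_\alpha]$, let $Q_\alpha$ be the poset of Lemma B, which applies since CH holds in $V[\Gamma_\alpha]$. Its largest element is the condition $h$. Otherwise let $Q_\alpha$ be trivial.

Every pair in $V[\Gamma]$ is in some $V[\Gamma_\beta]$ with $\beta<\omega_2$. Indeed, nice $P_{\omega_2}$-names for a subset of $\omega_1\times\omega$ and a subset of $\omega$ involve at most $\aleph_1$ antichains, each countable, hence at most $\aleph_1$ conditions. Each condition has finite support, and $\omega_2$ is a regular cardinal larger than $\aleph_1$, so all these supports are bounded by one $\beta<\omega_2$.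

**Step 4. The final model.** We verify $\mathrm{OCA}_{\aleph_1}$ in $V[\Gamma]$. Let $X\subset2^\omega$ with $|X|\le\aleph_1$ and let $G$ be an open graph on $X$ there. If $X$ is empty there is nothing to do. Otherwise let $c$ be a code with $G=G_c$. The pair $(X,c)$ is in some $V[\Gamma_\beta]$ and equals the pair named by some $\sigma_{\beta,\zeta}$. Let $\pi(\alpha)=(\beta,\zeta)$, so $\alpha\ge\beta$. In $V[\Gamma_\alpha]$, $G_c$ is still symmetric and irreflexive on $X$, since membership in $G_c$ is computed from the code and the reals of $V[\Gamma_\alpha]$ are among those of $V[\Gamma]$. If $X$ is not a countable union of independent sets in $V[\Gamma_\alpha]$, then $V[\Gamma_{\alpha+1}]$ contains an uncountable clique. It is still a clique in $V[\Gamma]$, and it stays uncountable because $\omega_1$ is preserved. If $X$ is a countable union of independent sets in $V[\Gamma_\alpha]$, the same decomposition works in $V[\Gamma]$, because the relation on $X$ does not change.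

So $V[\Gamma]\models\mathrm{OCA}_{\aleph_1}$. By Theorem 1, every countable mL space in $V[\Gamma]$ is metrizable. No large cardinals were used. $\square$

## 7. A countable non-metrizable mL space from $\mathfrak b=\omega_1$

For $f,g\in\omega^\omega$, write $f\le g$ for $f(n)\le g(n)$ at *all* $n$; $f\le^*g$, $f<^*g$ and $f=^*g$ mean that the relation holds at all but finitely many $n$. A family is unbounded if no single $g$ satisfies $f\le^*g$ for all its members $f$, and $\mathfrak b$ is the least size of an unbounded family. Countable families are bounded: given $g_0,g_1,\dots$, the function $n\mapsto\max_{i\le n}g_i(n)$ is a bound. So $\omega_1\le\mathfrak b\le2^{\aleph_0}$.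

Section 2 tells us what to look for: a point without a countable base at which an uncountable $I$ as in Section 2 does not exist, even for $q(U)=U$. The modular relation $\le^*$ will destroy countable bases, and the pointwise relation $\le$ will produce inclusions.

**Step 1. A well-ordered unbounded sequence.** Assume $\mathfrak b=\omega_1$. We want nondecreasing functions $f_\alpha\in\omega^\omega$ $(\alpha<\omega_1)$ with $f_\beta<^*f_\alpha$ for $\beta<\alpha$ and $\{f_\alpha:\alpha<\omega_1\}$ unbounded. Let $\{h_\alpha:\alpha<\omega_1\}$ be unbounded. Given $f_\beta$ for $\beta<\alpha$, let $g$ be a $\le^*$-bound of the countable family $\{f_\beta:\beta<\alpha\}\cup\{h_\alpha\}$, and put $f_\alpha(n)=1+\max_{j\le n}g(j)$. This is nondecreasing and $g<f_\alpha$ everywhere, so $f_\beta<^*f_\alpha$ for $\beta<\alpha$ and $h_\alpha\le^*f_\alpha$. Unboundedness follows from the latter. Note that $\{f_\alpha:\alpha\in A\}$ is unbounded for every uncountable $A\subset\omega_1$: a bound for it would be a bound for all $f_\beta$, since each $\beta$ is below some $\alpha\in A$.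

**Step 2. Pointwise comparable pairs.** This is the combinatorial fact that defeats the dichotomy.

**Lemma C** (Todorčević). For every uncountable $A\subset\omega_1$ there are $\gamma<\alpha$ in $A$ with $f_\gamma\le f_\alpha$.

*Proof.* The idea is to fix an initial segment $t$ shared by $f_\gamma$ and $f_\alpha$, after which $f_\alpha$ makes a huge jump, and to use an intermediate $f_\delta$ to compare the tails.

Choose a countable $D\subset A$ with $\{f_\gamma:\gamma\in D\}$ dense in $\{f_\alpha:\alpha\in A\}$ as a subspace of $\omega^\omega$, and $\delta\in A$ with $\delta>\sup D$. For each $\alpha\in A$ with $\alpha>\delta$, we have $f_\delta(j)\le f_\alpha(j)$ from some point on. By the pigeonhole principle there are $n$ and an uncountable $A'\subset A\setminus(\delta+1)$ such that for all $\alpha\in A'$, $f_\delta(j)\le f_\alpha(j)$ for all $j\ge n$, and $f_\alpha\restriction n$ is the same.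

Since $\{f_\alpha:\alpha\in A'\}$ is unbounded, some set $\{f_\alpha(k):\alpha\in A'\}$ is infinite; otherwise the pointwise maxima would be a bound. Take the least such $k$. Then $k\ge n$, because the restrictions to $n$ are constant. By minimality of $k$, only finitely many sequences occur as $f_\alpha\restriction k$ with $\alpha\in A'$. So there is $t\in\omega^k$ such that $\{f_\alpha(k):\alpha\in A',\ f_\alpha\restriction k=t\}$ is infinite. By density there is $\gamma\in D$ with $f_\gamma\restriction k=t$. Since $\gamma<\delta$, there is $m\ge k$ with $f_\gamma(j)\le f_\delta(j)$ for all $j\ge m$. Choose $\alpha\in A'$ with $f_\alpha\restriction k=t$ and $f_\alpha(k)\ge f_\gamma(m)$. Then: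

* for $j<k$: $f_\gamma(j)=t(j)=f_\alpha(j)$;
* for $k\le j\le m$: $f_\gamma(j)\le f_\gamma(m)\le f_\alpha(k)\le f_\alpha(j)$, as the functions are nondecreasing;
* for $j\ge m$: $f_\gamma(j)\le f_\delta(j)\le f_\alpha(j)$, as $j\ge m\ge k\ge n$.

So $f_\gamma\le f_\alpha$, and $\gamma<\delta<\alpha$. $\square$

**Step 3. The space.** We take the construction of Section 2 with fewer functions. Let
$$B=\{f\in\omega^\omega:\ f=^*f_\alpha\text{ for some }\alpha<\omega_1\}.$$
It is closed under pointwise maximum: if $f=^*f_\alpha$, $g=^*f_\beta$ and $\alpha\le\beta$, then $\max(f,g)=^*\max(f_\alpha,f_\beta)=^*f_\beta$. For $f\in B$, let $b_f=\{(n,m):m\ge f(n)\}$. Then $b_f\cap b_g=b_{\max(f,g)}$, and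
$$b_g\subset b_f\iff f\le g.\tag{5}$$
For the forward direction, note that $(n,g(n))\in b_g\subset b_f$ gives $g(n)\ge f(n)$. Let $X=(\omega\times\omega)\cup\{\infty\}$, where the points of $\omega\times\omega$ are isolated, and the sets $\{\infty\}\cup b_f$ $(f\in B)$ form a neighborhood base at $\infty$. This is legitimate, since these sets are closed under finite intersections. Each $(n,m)$ is missed by a set $\{\infty\}\cup b_f$: change $f_0$ at $n$ to a value above $m$. So $X$ is Hausdorff. The sets $\{\infty\}\cup b_f$ are clopen, since their complements consist of isolated points, and the singletons of isolated points are clopen. Thus $X$ is a countable Tychonoff space, and $\infty$ is its only non-isolated point, as each $b_f$ is nonempty.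

**Step 4. $X$ is not first countable at $\infty$.** This shows non-metrizability. Every countable base at $\infty$ could be shrunk to one of the form $\{\infty\}\cup b_{c_i}$ with $c_i\in B$, $c_i=^*f_{\alpha_i}$, $i<\omega$. Let $\beta>\sup_i\alpha_i$. If $b_{c_i}\subset b_{f_\beta}$, then by (5) $f_\beta\le c_i=^*f_{\alpha_i}<^*f_\beta$, which is impossible. So no $\{\infty\}\cup b_{c_i}$ lies inside $\{\infty\}\cup b_{f_\beta}$.

**Step 5. Countable coinitial subsets.** To define the operator we need:
$$\begin{gathered}\text{every }C\subset B\text{ has a countable }C'\subset C\text{ such that}\\ \text{every }f\in C\text{ satisfies }g\le f\text{ for some }g\in C'.\end{gathered}\tag{6}$$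
Suppose this fails for $C$. Then we can recursively choose $c_\xi\in C$ $(\xi<\omega_1)$ with $c_\eta\not\le c_\xi$ for all $\eta<\xi$, since the countable set $\{c_\eta:\eta<\xi\}$ does not serve as $C'$. The $c_\xi$ are distinct. Let $c_\xi=^*f_{\alpha(\xi)}$. Each $f_\alpha$ has only countably many finite modifications, so $\xi\mapsto\alpha(\xi)$ is countable-to-one. Hence there is an uncountable $\Xi\subset\omega_1$ on which $\alpha(\cdot)$ is strictly increasing: recursively pick the next $\xi$ above all earlier ones and with $\alpha(\xi)$ above all earlier values, which excludes only countably many $\xi$. For each $\xi\in\Xi$ there is $n$ with $c_\xi(k)=f_{\alpha(\xi)}(k)$ for all $k\ge n$. There are only countably many pairs $(n,c_\xi\restriction n)$, so after shrinking $\Xi$ there are fixed $n,s$ with $c_\xi\restriction n=s$ and $c_\xi(k)=f_{\alpha(\xi)}(k)$ for all $k\ge n$ and $\xi\in\Xi$.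

Apply Lemma C to the uncountable set $\{\alpha(\xi):\xi\in\Xi\}$. As $\alpha(\cdot)$ is strictly increasing on $\Xi$, we get $\eta<\xi$ in $\Xi$ with $f_{\alpha(\eta)}\le f_{\alpha(\xi)}$. Below $n$, the functions $c_\eta$ and $c_\xi$ agree, and from $n$ on they equal $f_{\alpha(\eta)}$ and $f_{\alpha(\xi)}$. So $c_\eta\le c_\xi$, a contradiction.

**Step 6. $X$ is mL.** For an open cover $\mathcal U$, let
$$C_{\mathcal U}=\{f\in B:\ \{\infty\}\cup b_f\text{ is a subset of some }U\in\mathcal U\}.$$
This is nonempty, since some member of $\mathcal U$ is a neighborhood of $\infty$. Choose a countable $C'_{\mathcal U}\subset C_{\mathcal U}$ as in (6). It is nonempty too. Put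
$$r(\mathcal U)=\{\{\infty\}\cup b_g:\ g\in C'_{\mathcal U}\}\cup\{\{z\}:\ z\in\omega\times\omega\}.$$
This is a countable open cover refining $\mathcal U$. Let $\mathcal V\prec\mathcal U$. Then $C_{\mathcal V}\subset C_{\mathcal U}$. So for $g\in C'_{\mathcal V}\subset C_{\mathcal U}$ there is $g'\in C'_{\mathcal U}$ with $g'\le g$, that is, $b_g\subset b_{g'}$ by (5). Singletons of isolated points belong to both covers. Hence $r(\mathcal V)\prec r(\mathcal U)$.

So $X$ is a countable non-metrizable mL space. Since $\mathfrak b\ge\omega_1$ always, the statement "every countable mL space is metrizable" implies $\mathfrak b>\omega_1$. This proves Theorem 5. $\square$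

Under CH we have $\mathfrak b=\omega_1$, because $\omega_1\le\mathfrak b\le2^{\aleph_0}$. So "every countable mL space is metrizable" fails under CH. By Theorem 2 it is consistent, and therefore it is independent of ZFC.
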